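\title{Products of indices of maximal subgroups with a given intersection in finite solvable groups}

\begin{abstract}
Let $G$ be a finite solvable group and $H$ a subgroup that is an intersection of maximal subgroups of $G$. Can one always write $H=M_1\cap\dots\cap M_t$ with $M_i$ maximal and $\prod_i|G:M_i|\le|G:H|^{\gamma}$, where $\gamma$ is an absolute constant? We show that the answer is no: for every $m\ge2$ there is a group of order $2^a3^b$ and Fitting height $3$ with a subgroup $H$ for which every such product is at least $|G:H|^{(m+1)/2}$. When $G/F(G)$ is nilpotent, $\gamma=3$ works, and $3$ is best possible for that class.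
\end{abstract}

\section{The question and the results}

All groups in this paper are finite. If $M_1,\dots,M_t$ are subgroups of $G$ with intersection $H$, then $gH\mapsto(gM_1,\dots,gM_t)$ is injective, so
\begin{equation}\label{eq:trivial}
|G:H|\le|G:M_1|\cdots|G:M_t| .
\end{equation}
Suppose that $H$ is an intersection of maximal subgroups of $G$. We call a set $\{M_1,\dots,M_t\}$ of maximal subgroups with $M_1\cap\dots\cap M_t=H$ a \emph{family for $H$}, and $\prod_i|G:M_i|$ its \emph{cost}. (The empty family is a family for $G$, of cost $1$.) The ratio between the two sides of \eqref{eq:trivial} measures how much the members of the family overlap, and one may ask how small the overlap can be made by a good choice of the family. The following question is posed in \cite{problem}.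

\medskip
\noindent\textbf{Question.} \emph{Is there a constant $\gamma$ such that, for every finite solvable group $G$ and every subgroup $H$ that is an intersection of maximal subgroups of $G$, some family for $H$ has cost at most $|G:H|^{\gamma}$?}
\medskip

A weaker bound holds in every group. Choose maximal subgroups containing $H$ one at a time, each not containing the intersection of the previous ones, until the intersection is $H$. The index of the intersection at least doubles at each step, so at most $\log_2|G:H|$ members are used, each of index at most $|G:H|$. The question is whether the exponent $\log_2|G:H|$ can be replaced by a constant.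

The first cases point to a positive answer. If $G$ is nilpotent, equality in \eqref{eq:trivial} can always be attained (Lemma~\ref{lem:normal}). The same is true for many subgroups of an arbitrary solvable group. Define the M\"obius function by $\mu_G(G)=1$ and $\mu_G(H)=-\sum_{K>H}\mu_G(K)$ for $H<G$. A result of Lucchini says that if $G$ is solvable and $\mu_G(H)\ne0$, then there are maximal subgroups $M_1,\dots,M_t$ with $H=M_1\cap\dots\cap M_t$ and $|G:H|=|G:M_1|\cdots|G:M_t|$. In general $\gamma=1$ is too small: Example~\ref{ex:72} is a group of order $72$ in which the cheapest family for the trivial subgroup costs $162$. But a constant still exists one step beyond nilpotent groups (Theorem~\ref{thm:B}). It fails at the next step. Here $F(G)$ is the Fitting subgroup; the Fitting height is recalled in Section~\ref{sec:facts}.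

\begin{theorem}\label{thm:A}
For every $m\ge2$ there are a finite solvable group $G$ of order $2^a3^b$ and Fitting height $3$, a minimal normal subgroup $V$ of $G$, and a subgroup $H$ that is an intersection of maximal subgroups of $G$, such that $|G:H|\le|G|\le|V|^2$ and every family $M_1,\dots,M_t$ of maximal subgroups with $M_1\cap\dots\cap M_t=H$ satisfies
\[
\prod_{i}|G:M_i|\ \ge\ |V|^{m+1}\ \ge\ |G:H|^{(m+1)/2}.
\]
Hence no constant $\gamma$ as in the Question exists.
\end{theorem}

\begin{theorem}\label{thm:B}
If $G/F(G)$ is nilpotent, then every intersection $H$ of maximal subgroups of $G$ has a family of cost at most $|G:H|^3$. The constant $3$ is best possible: for no $\gamma<3$ does the statement with $|G:H|^\gamma$ hold for all groups $G$ with $G/F(G)$ nilpotent.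
\end{theorem}

All our examples are affine groups $G=V\rtimes K$ with $K\le GL(V)$ irreducible and $|K|\le|V|$. Such a group has two kinds of maximal subgroups: point stabilizers, which are expensive (index $|V|$), and subgroups containing $V$, which can be very cheap. We take for $H$ the pointwise stabilizer of a subspace $U$. A lower bound for the cost needs elements of $K\setminus H$ that the cheap subgroups cannot remove, and enough of them that a few point stabilizers cannot remove them either. Section~\ref{sec:affine} makes this precise. Section~\ref{sec:two} carries it out with a $2$-group $K$, where three points are forced; this proves the second half of Theorem~\ref{thm:B}. Section~\ref{sec:three} forces $m+1$ points by means of $3$-elements of $K$ and proves Theorem~\ref{thm:A} by elementary means. Section~\ref{sec:upper} proves the bound $|G:H|^3$; it relies on the theorem of Halasi and Podoski \cite{HP} on bases of coprime linear groups.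

\section{Standard facts}\label{sec:facts}

We write $[g,h]=ghg^{-1}h^{-1}$, and $[A,B]$ for the subgroup generated by the commutators $[a,b]$ with $a\in A$, $b\in B$. If a group acts on a module $V$, then $C_V(X)$ is the set of vectors fixed by every element of the subgroup $X$, and $C_K(U)$ is the set of elements of $K$ fixing every vector of $U\subseteq V$. The largest normal $p$-subgroup of $G$ is $O_p(G)$, and the Fitting subgroup $F(G)=\prod_pO_p(G)$ is the largest nilpotent normal subgroup. Put $F_0=1$ and $F_{i+1}/F_i=F(G/F_i)$; the \emph{Fitting height} of a solvable group $G$ is the least $h$ with $F_h=G$. Thus $G/F(G)$ is nilpotent if and only if $G$ is solvable of Fitting height at most $2$. A \emph{chief factor} of $G$ is a quotient $L/N$ of normal subgroups of $G$ with $L/N$ minimal normal in $G/N$. If $G$ is solvable, it is an elementary abelian $p$-group and an irreducible $G$-module under conjugation; it is \emph{central} if $G$ acts trivially on it. We use the following textbook facts.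
\begin{itemize}
\item[(F1)] \emph{Dedekind's law.} If $A\le L\le G$ and $G=AB$ with $B\le G$, then $L=A(L\cap B)$.
\item[(F2)] A proper subgroup of a nilpotent group $P$ is properly contained in its normalizer. Hence every maximal subgroup of $P$ is normal of prime index and contains $[P,P]$.
\item[(F3)] $F(G)$ acts trivially on every chief factor of $G$. Every chief factor of a nilpotent group is central.
\item[(F4)] If $K\le GL(V)$ is irreducible and $V\neq0$ is a finite vector space of characteristic $p$, then $O_p(K)=1$. (The subspace $C_V(O_p(K))$ is $K$-invariant, and it is nonzero by counting orbits.)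
\item[(F5)] \emph{Jordan--H\"older.} If $N\le F$ are normal subgroups of $G$, then the chief factors of $G$ in a chief series from $N$ to $F$ are determined, up to order and $G$-isomorphism, by $N$ and $F$.
\end{itemize}

\begin{lemma}\label{lem:normal}
If $H$ is an intersection of normal maximal subgroups of $G$, then $G/H$ is abelian and $H$ has a family of cost exactly $|G:H|$.
\end{lemma}

\begin{proof}
If $M$ is normal and maximal, then $G/M$ has prime order. So $G/H$ embeds in a direct product of groups of prime order; it is abelian with elementary abelian Sylow subgroups, hence is itself a direct product $C_1\times\dots\times C_t$ of groups of prime order. The kernels of the projections $G\to C_i$ are maximal subgroups with intersection $H$, and the product of their indices is $|G:H|$.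
\end{proof}

By (F2), the lemma covers every intersection of maximal subgroups in a nilpotent group.

\section{Counting point stabilizers in affine groups}\label{sec:affine}

Throughout this section $V\ne0$ is a finite vector space over $\mathbb F_3$, and $K\le GL(V)$ is solvable and irreducible with $-1\in K$. Let $G=V\rtimes K$ be the group of maps $g\colon y\mapsto\bar gy+v$ with $\bar g\in K$ and $v\in V$; we call $\bar g$ the \emph{linear part} of $g$. We identify $V$ with the normal subgroup of translations, on which $g$ acts by conjugation as $\bar g$. Since $K$ is irreducible, $V$ is a minimal normal subgroup of the solvable group $G$. The stabilizer $G_v$ of a point $v\in V$ has index $|V|$ and is the conjugate of $G_0=K$ by the translation by $v$.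

\begin{lemma}\label{lem:maximal}
The maximal subgroups of $G$ not containing $V$ are the point stabilizers $G_v$, $v\in V$. Those containing $V$ are the subgroups $VM=\{g\in G:\bar g\in M\}$ with $M$ maximal in $K$.
\end{lemma}

\begin{proof}
The second statement holds because $g\mapsto\bar g$ induces an isomorphism $G/V\cong K$. If $K<L\le G$, then $L=K(L\cap V)$ by (F1), so $L\cap V$ is a nonzero $K$-invariant subspace; thus $L\cap V=V$ and $L=G$. So $K$ and its conjugates $G_v$ are maximal.

Conversely, let $L$ be maximal with $V\not\le L$. Then $LV=G$. The subgroup $L\cap V$ is normalized by $L$ and by the abelian group $V$, so it is normal in $G$ and properly contained in $V$; hence $L\cap V=0$. Let $Z=\{\pm1\}$. It is central in $K$, so $VZ$ is normal in $G$. By (F1), $VZ=V(L\cap VZ)$, so $L\cap VZ$ has order $2$ and is generated by a map $z\colon y\mapsto-y+w$. A normal subgroup of order $2$ is central, so $L$ commutes with $z$ and permutes its fixed points. The only fixed point is the solution $v$ of $2v=w$. Hence $L\le G_v$, and $L=G_v$ by maximality.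
\end{proof}

The hypothesis $-1\in K$ is used only here, to make every complement of $V$ a point stabilizer.

We want a subgroup $H$ that fixes $U$ pointwise and fixes no point outside $U$, so that only the stabilizers $G_u$ with $u\in U$ can occur in a family for $H$. Subspaces of the form $U=C_V(X)$ have this property.

\begin{lemma}\label{lem:closed}
Let $X\le K$, $U=C_V(X)$ and $H=C_K(U)$. Then $X\le H$, $C_V(H)=U$, and $H=\bigcap_{u\in U}G_u$ is an intersection of maximal subgroups of $G$.
\end{lemma}

\begin{proof}
By definition $X\le H$ and $U\le C_V(H)$, and $X\le H$ gives $C_V(H)\le C_V(X)=U$. An element of $G$ fixing every point of $U$ fixes $0$, so it lies in $K$; hence $\bigcap_{u\in U}G_u=C_K(U)$.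
\end{proof}

\begin{proposition}\label{prop:count}
Let $X$, $U$, $H$ be as in Lemma~\ref{lem:closed}, let $d\ge0$, and let $Y\subseteq K$. Suppose that
\begin{itemize}
\item[(a)] every maximal subgroup of $K$ that contains $H$ contains $Y$;
\item[(b)] for any $w_1,\dots,w_d\in U$ there is $c\in Y\setminus H$ with $cw_j=w_j$ for all $j$.
\end{itemize}
Then every family for $H$ in $G$ contains at least $d+2$ point stabilizers, so its cost is at least $|V|^{d+2}$.
\end{proposition}

Condition (a) says that the cheap subgroups $VM$ do not see $Y$. Condition (b) says that $d+1$ points do not suffice to remove $Y\setminus H$: one point serves as origin, and the other $d$ give $d$ vectors.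

\begin{proof}
Let $G_{v_1},\dots,G_{v_s}$ be the point stabilizers in the family; by Lemma~\ref{lem:maximal} the other members have the form $VM$. Since $H\cap V=0\neq V$, we have $s\ge1$. The elements of $H$ are linear and fix $v_j$, so $v_j\in C_V(H)=U$. Suppose $s\le d+1$. By (b) there is $c\in Y\setminus H$ fixing the at most $d$ vectors $v_j-v_1\in U$, $2\le j\le s$. Let
\[
g\colon y\mapsto v_1+c(y-v_1),
\]
an element of $G$ with linear part $c$ that fixes $v_1,\dots,v_s$. If $VM$ is a member of the family, then $M=VM\cap K\ge H$, so $c\in M$ by (a), and $g\in VM$. Thus $g$ lies in every member, that is, $g\in H\le K$. Then $g$ is linear, so $g=c\notin H$, a contradiction.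
\end{proof}

\begin{example}\label{ex:72}
Let $V=\mathbb F_3^2$ with basis $e_1,e_2$, let $\tau=\operatorname{diag}(1,-1)$, and let $\pi$ interchange $e_1$ and $e_2$. The group $D=\langle\tau,\pi\rangle$ of monomial matrices is dihedral of order $8$, with $[D,D]=\{\pm1\}$. It is irreducible, because the only $\tau$-invariant lines are the two axes and $\pi$ interchanges them. The four lines of $V$, spanned by $e_1$, $e_2$, $e_1+e_2$, $e_1-e_2$, are fixed pointwise by $\tau$, $-\tau$, $\pi$, $-\pi$ respectively. So \emph{every vector of $V$ is fixed by one of the four reflections in $D$.}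

Let $G=V\rtimes D$, of order $72$, and $X=1$, so that $U=V$ and $H=1$. Proposition~\ref{prop:count} with $Y=\{\pm1\}$, $d=0$, $c=-1$ shows that a family for $H$ contains at least two point stabilizers. Two are not enough by themselves, since $G_v\cap G_w$ is conjugate to $C_D(w-v)\ne1$. So there is a third member, and the cost is at least $9\cdot9\cdot2=162$. This is attained: $G_0\cap G_{e_1}=\langle\tau\rangle$, and $\tau$ is not in the subgroup $V\langle\tau\pi\rangle$ of index $2$.
\end{example}

In the example the reflections satisfy (b) with $d=1$ but violate (a): a subgroup of index $2$ does the work of a third point. To force the third point we must place the reflections where no maximal subgroup of $K$ can reach them.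

\section{Three points: the constant $3$ cannot be lowered}\label{sec:two}

If $K$ is a $2$-group, then $Y=[K,K]$ satisfies condition (a) of Proposition~\ref{prop:count} by (F2). So we look for a $2$-group $K$ and a plane $U=C_V(X)$ on which elements of $[K,K]$ induce the four reflections of Example~\ref{ex:72}. If $\tau_1,\tau_2$ are two copies of $\tau$ that are conjugate in $K$, then $\tau_1\tau_2$ is a commutator. This suggests a tensor power of the module of Example~\ref{ex:72}, with a group permuting the factors.

Let $n\ge4$ be a power of $2$, let $I=\mathbb Z/n\mathbb Z$, and let $e_i$ $(i\in I)$ be the standard basis of $\mathbb F_2^I$. Let $V$ be the $\mathbb F_3$-space with basis $y_c$, $c\in\mathbb F_2^I$, so $|V|=3^{2^n}$. Define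
\[
\tau_iy_c=(-1)^{c_i}y_c,\qquad\pi_iy_c=y_{c+e_i},\qquad\sigma y_c=y_{\sigma c},\quad\text{where }(\sigma c)_{i+1}=c_i .
\]
(This is the $n$-th tensor power of $\mathbb F_3^2$, with $\tau_i,\pi_i$ acting on the $i$-th factor and $\sigma$ shifting the factors.) The $\tau_i,\pi_i$ are involutions, any two of them commute except that $[\tau_i,\pi_i]=-1$, and
\[
\sigma\tau_i\sigma^{-1}=\tau_{i+1},\qquad\sigma\pi_i\sigma^{-1}=\pi_{i+1}.
\]
Hence $\mathcal E=\langle\tau_i,\pi_i:i\in I\rangle$ consists of the elements $\pm\prod_i\tau_i^{a_i}\prod_i\pi_i^{b_i}$ with $a,b\in\mathbb F_2^I$, it has order at most $2^{2n+1}$, and it is normalized by $\sigma$, which has order $n$. So $K=\mathcal E\langle\sigma\rangle$ is a $2$-group with $-1\in K$ and $|K|\le2^{2n+1}n$. It is irreducible: the lines $\langle y_c\rangle$ afford pairwise distinct characters of $\langle\tau_i:i\in I\rangle$, so an invariant subspace is spanned by some of the $y_c$, and the $\pi_i$ permute the $y_c$ transitively. Put $G=V\rtimes K$. Since $V\le F(G)$ and $G/V\cong K$, the quotient $G/F(G)$ is nilpotent.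

\begin{proposition}\label{prop:three}
Let $X=\langle\tau_2\tau_3,\ \tau_i:i\ne2,3\rangle$, $U=C_V(X)$, $H=C_K(U)$. Then $H$ is an intersection of maximal subgroups of $G$, and every family for $H$ has cost at least $|V|^3$.
\end{proposition}

\begin{proof}
The first claim is Lemma~\ref{lem:closed}. As $X$ is diagonal, $U$ is spanned by the $y_c$ fixed by $X$, that is, those with $c_2=c_3$ and $c_i=0$ for $i\ne2,3$. So $U$ has basis $y_0$, $y_*$, where $y_*=y_{e_2+e_3}$. Put
\[
\alpha=\tau_1\tau_2=[\sigma,\tau_1],\qquad\beta=\pi_2\pi_3=[\sigma,\pi_2].
\]
Then $\alpha y_0=y_0$, $\alpha y_*=-y_*$, and $\beta$ interchanges $y_0$ and $y_*$. The four lines of $U$, spanned by $y_0$, $y_*$, $y_0+y_*$, $y_0-y_*$, are fixed pointwise by $\alpha,-\alpha,\beta,-\beta$. These four elements lie in $Y=[K,K]$, because $-1=[\tau_1,\pi_1]$ does, and none lies in $H$, because each acts nontrivially on $U$. So (b) holds with $d=1$, (a) holds by (F2), and Proposition~\ref{prop:count} applies.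
\end{proof}

\begin{proof}[Proof of the second statement of Theorem~\ref{thm:B}]
We have $|K|\le2^{2n+1}n\le3^{3n+1}=|V|^{\varepsilon_n}$ with $\varepsilon_n=(3n+1)/2^n$, so $1<|G:H|\le|V|^{1+\varepsilon_n}$. If $\gamma$ is admissible for all groups with $G/F(G)$ nilpotent, then $|V|^3\le|G:H|^\gamma$ by Proposition~\ref{prop:three}. This forces $\gamma>0$ and $3\le\gamma(1+\varepsilon_n)$. Letting $n\to\infty$ through powers of $2$ gives $\gamma\ge3$.
\end{proof}

Already $n=4$ rules out $\gamma=2$: there $|K|\le2^{11}<3^7$, so $|G:H|<3^{23}$, while every family costs at least $3^{48}$.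

\section{Arbitrarily many points: proof of Theorem~\ref{thm:A}}\label{sec:three}

\subsection{The action to be realized}\label{sub:model}

To apply Proposition~\ref{prop:count} with large $d$ we need a group acting on $U$ in which any $d$ vectors have a nontrivial common stabilizer. A small group with this property is the following. Let $\dim U=m+1$, let $W$ be a line in $U$, and consider the maps
\begin{equation}\label{eq:model}
u\mapsto u+f(u+W),\qquad f\in\operatorname{Hom}(U/W,W).
\end{equation}
They form an elementary abelian group of order $3^m$. Any $m-1$ vectors are fixed by a nonidentity element, because some $f\neq0$ vanishes on their images in the $m$-dimensional space $U/W$.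

This is a $3$-group acting in characteristic $3$. By (F4) a nilpotent irreducible $K$ has order prime to $3$, so $K$ cannot be nilpotent. We must build $K$ so that four things hold at once: $K$ is irreducible on $V$; $|K|\le|V|$; the group \eqref{eq:model} is induced on some $U=C_V(X)$; and the elements inducing it lie in every maximal subgroup of $K$ containing $H$. We again use a tensor power, now of the natural module of $SL(2,3)$. A normal $2$-subgroup $A$ gives irreducibility, an abelian $3$-group $R$ induces \eqref{eq:model}, and a group $S$ permuting the tensor factors turns the relevant elements of $R$ into commutators.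

\subsection{The group}

Let $V_0=\mathbb F_3[x]/(x^2)$, and let $\rho$ be multiplication by $1+x$. It has determinant $1$ and order $3$, since $(1+x)^3=1+x^3=1$. Recall that $SL(V_0)\cong SL(2,3)$ has a normal Sylow $2$-subgroup $Q\cong Q_8$ with center $\{\pm1\}$.

\begin{lemma}\label{lem:Q}
Representatives $q_1,\dots,q_4$ of the cosets of $\{\pm1\}$ in $Q$ form a basis of $\operatorname{End}(V_0)$. Conjugation by $\rho$ or by $\rho^{-1}$ fixes no nonidentity element of $Q/\{\pm1\}\cong C_2^2$ and permutes the three such elements cyclically.
\end{lemma}

\begin{proof}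
A noncentral $q\in Q$ is conjugate to $q^{-1}=-q$, so $\operatorname{tr}q=-\operatorname{tr}q$ and $\operatorname{tr}q=0$. Thus $\operatorname{tr}(q_iq_j^{-1})$ is $0$ for $i\ne j$ and $2\neq0$ for $i=j$, so the $q_i$ are linearly independent in the $4$-dimensional space $\operatorname{End}(V_0)$. Consequently only scalars centralize $Q$, and $\rho$ is not scalar. If $\rho$ acted trivially on $Q/\{\pm1\}$, then $\rho q\rho^{-1}=\epsilon q$ with a sign $\epsilon$ depending on $q$, and $\rho^3=1$ would give $\epsilon^3=1$, so $\rho$ would centralize $Q$. Hence $\rho$ induces an automorphism of order $3$ of $C_2^2$, which is a $3$-cycle on the nonidentity elements.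
\end{proof}

Fix $m\ge2$. Let $T=\mathbb F_3^m$, written additively, and $k=|T|=3^m$. We take one tensor factor for each element of $T$:
\[
V=B=\mathbb F_3[x_t:t\in T]/(x_t^2:t\in T)=\bigotimes_{t\in T}\mathbb F_3[x_t]/(x_t^2),\qquad\dim V=2^k .
\]
We write $B$ when we use the structure of a commutative algebra; the squarefree monomials form a basis. For $g\in GL(V_0)$ let $g_t\in GL(V)$ act as $g$ on the $t$-th factor and trivially on the others; elements attached to different factors commute. In particular $\rho_t$ is multiplication by $1+x_t$. For $s\in T$ let $\sigma_s$ be the algebra automorphism $x_t\mapsto x_{t+s}$; then $\sigma_sg_t\sigma_s^{-1}=g_{t+s}$. Put $Q_t=\{q_t:q\in Q\}$ and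
\[
A=\langle Q_t:t\in T\rangle,\quad Z=\{\pm1\},\quad R=\langle\rho_t:t\in T\rangle,\quad S=\{\sigma_s:s\in T\}\cong T.
\]
Both $R$ and $S$ normalize $A$, and $S$ normalizes $R$. Let $K=ARS$ and $G=V\rtimes K$.

\begin{lemma}\label{lem:structure}
\begin{itemize}
\item[(i)] $Z\le A$, $|A|=2^{2k+1}$, $A/Z=\bigoplus_{t}N_t$ with $N_t=Q_t/Z\cong C_2^2$, and $A$ is irreducible on $V$.
\item[(ii)] $R\cong C_3^k$ with basis $\rho_t$ $(t\in T)$; $RS$ is a Sylow $3$-subgroup of $K$, of order $3^{k+m}$; $A\trianglelefteq K$ and $A\cap RS=1$.
\item[(iii)] $A/Z$ is an irreducible $RS$-module under conjugation.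
\item[(iv)] $|G|\le|V|^2$, and $G$ is a solvable group of order $2^a3^b$ and Fitting height $3$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By Lemma~\ref{lem:Q} the $4^k$ products $\prod_t(q_{i(t)})_t$ form a basis of $\operatorname{End}(V)=\bigotimes_t\operatorname{End}(V_0)$, and every element of $A$ is $\pm$ one of them. So $|A|=2\cdot4^k$; the abelian group $A/Z$ is generated by the $k$ groups $N_t$ of order $4$ and has order $4^k$, so the sum is direct. Since $A$ spans $\operatorname{End}(V)$, it is irreducible.

(ii) For $a\in\mathbb F_3^T$ put $\rho^a=\prod_t\rho_t^{a_t}$. This is multiplication by $\prod_t(1+a_tx_t)$, in which the coefficient of $x_t$ is $a_t$; so the $\rho^a$ are distinct. A nonidentity element of $R$ moves $1\in B$, while $S$ fixes it, so $R\cap S=1$ and $|RS|=3^{k+m}$. As $A$ is a $2$-group normalized by $RS$, the rest follows.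

(iii) Let $N\ne0$ be a submodule and $\nu\in N$ an element with nonzero $t$-component $\nu_t$. Since $\rho_t$ acts trivially on $N_{t'}$ for $t'\ne t$, the element $\rho_t\nu-\nu\in N$ equals $\rho_t\nu_t-\nu_t\in N_t$, which is nonzero by Lemma~\ref{lem:Q}. As $\rho_t$ permutes the nonzero elements of $N_t$ transitively, $N_t\le N$. As $S$ permutes the $N_t$ transitively, $N=A/Z$.

(iv) From $m\le k$ we get $|K|=2^{2k+1}3^{k+m}\le3^{4k+1}$, and $4k+1\le2^k$ because $k\ge9$. So $|K|\le3^{2^k}=|V|$. The series $1<V<VA<G$ has quotients of prime power order, so $G$ is solvable. For $p\neq3$, $O_p(G)$ centralizes $V$, and $C_G(V)=V$, so $O_p(G)=1$; also $O_3(G)/V\cong O_3(K)=1$ by (F4). Hence $F(G)=V$. Next $F(K)=O_2(K)=A$, the normal Sylow $2$-subgroup. Finally $K/A\cong RS$ is a nontrivial $3$-group. So the Fitting height is $3$.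
\end{proof}

In particular $K$ is solvable, irreducible and contains $-1$, so Section~\ref{sec:affine} applies and $V$ is a minimal normal subgroup of $G$.

\subsection{The subspace $U$}

From now on we identify $r\in R$ with the unit $r\cdot1$ of $B$ by which it multiplies. On all of $V$ the group $R$ is useless for condition (b): the single vector $1\in B$ has trivial stabilizer in $R$. We pass to a subspace on which the $3^m$ commuting operators $\rho_t$ are tied together by the relations $\rho_{s+t}=\rho_s\rho_t$. Let
\[
\varphi\colon R\to T,\quad\varphi(\rho^a)=\sum_ta_t\,t,\qquad X=\ker\varphi,\qquad U=C_V(X),\qquad H=C_K(U).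
\]
The map $\varphi$ is the homomorphism with $\varphi(\rho_t)=t$. By Lemma~\ref{lem:closed}, $H$ is an intersection of maximal subgroups of $G$. Let $J$ be the ideal of $B$ generated by the elements $r-1$, $r\in X$, so that $U=\operatorname{Ann}(J)=\{b\in B:bJ=0\}$.

\begin{example}\label{ex:m1}
The definitions make sense for $m=1$. Then $T=\{0,1,2\}$, $\varphi(\rho^a)=a_1-a_2$, and $X=\langle\rho_0,\rho_1\rho_2\rangle$. So $J$ is generated by $x_0$ and $x_1+x_2+x_1x_2$. Multiplying the latter by $x_1$ gives $x_1x_2\in J$, so $J=(x_0,\ x_1x_2,\ x_1+x_2)$. The elements killed by $x_0$ are $x_0(a+bx_1+cx_2+dx_1x_2)$; being killed by $x_1x_2$ means $a=0$, and then being killed by $x_1+x_2$ means $b+c=0$. Thus $U$ has basis $u=x_0(x_1-x_2)$, $w=x_0x_1x_2$, and $\rho_1u=u-w$, $\rho_1w=w$. So $R$ induces on $U$ the group \eqref{eq:model} with $W=\langle w\rangle$. (Theorem~\ref{thm:A} excludes $m=1$ because then $|K|=2^7\cdot3^4>3^8=|V|$.)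
\end{example}

In general we need two opposite facts: $J$ is large enough to make the action on $U$ as degenerate as \eqref{eq:model}, and small enough that $R/X$ acts faithfully on $U$. The second requires recovering $J$ from $U$, which the self-duality of $B$ allows.

\begin{lemma}\label{lem:J}
\begin{itemize}
\item[(i)] For every ideal $I$ of $B$, $\dim\operatorname{Ann}(I)=\dim B/I$ and $\operatorname{Ann}(\operatorname{Ann}(I))=I$.
\item[(ii)] $x_sx_t\in J$ and $x_{s+t}-x_s-x_t\in J$ for all $s,t\in T$.
\item[(iii)] $H\cap R=X$.
\end{itemize}
\end{lemma}

\begin{proof}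
(i) Let $\lambda(b)$ be the coefficient of $x_T=\prod_tx_t$ in $b$. The symmetric bilinear form $(b,c)\mapsto\lambda(bc)$ is nondegenerate, because on two squarefree monomials it is $1$ if they are complementary and $0$ otherwise. We claim $\operatorname{Ann}(I)=I^\perp$. If $bI=0$, then $\lambda(bI)=0$. Conversely, if $\lambda(bI)=0$ and $i\in I$, then $\lambda(bi\cdot c)=0$ for all $c\in B$, since $ic\in I$; so $bi=0$. Now $\operatorname{Ann}(I)$ is again an ideal, and (i) follows from $\dim I^\perp=\dim B-\dim I$ and $I^{\perp\perp}=I$.

(ii) The unit $\rho_{s+t}\rho_s^{-1}\rho_t^{-1}$ lies in $X$, so $\rho_{s+t}\equiv\rho_s\rho_t\pmod J$, that is,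
\[
x_{s+t}\equiv x_s+x_t+x_sx_t\pmod J.
\]
Square both sides. The left side gives $0$. On the right every term contains $x_s^2$ or $x_t^2$ except $2x_sx_t$. So $2x_sx_t\in J$, hence $x_sx_t\in J$, and the congruence becomes $x_{s+t}\equiv x_s+x_t$.

(iii) We know $X\le H$. By (i), $\operatorname{Ann}(U)=J$, so $r\in R$ fixes $U$ pointwise if and only if $r-1\in J$. Make $\mathbb F_3\oplus T$ a commutative algebra with identity $1\in\mathbb F_3$ and all products of elements of $T$ equal to $0$. Since $t^2=0$ there, $x_t\mapsto t$ defines an algebra homomorphism $\psi\colon B\to\mathbb F_3\oplus T$, and $\psi(\rho^a)=\prod_t(1+a_tt)=1+\varphi(\rho^a)$. So $\psi(r-1)=0$ for $r\in X$, whence $\psi(J)=0$, while $\psi(r-1)=\varphi(r)\ne0$ for $r\in R\setminus X$. Such an $r$ has $r-1\notin J$ and so $r\notin H$.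
\end{proof}

The squaring in (ii) uses $x_{s+t}^2=0$; this is why every element of $T$, and not only a basis, carries a tensor factor.

\begin{lemma}\label{lem:b}
For any $w_1,\dots,w_{m-1}\in U$ there is $c\in[R,S]\setminus H$ with $cw_j=w_j$ for all $j$.
\end{lemma}

\begin{proof}
Let $W$ be the annihilator of the ideal generated by all $x_t$. That ideal has codimension $1$, so $|W|=3$ by Lemma~\ref{lem:J}(i). Let $u\in U$. By Lemma~\ref{lem:J}(ii), $x_s(x_tu)=0$ for all $s$, so $x_tu\in W$, and $x_{s+t}u=x_su+x_tu$. Hence
\[
T\to W^{m-1},\qquad t\mapsto(x_tw_1,\dots,x_tw_{m-1})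
\]
is a homomorphism from a group of order $3^m$ to one of order $3^{m-1}$. Let $t\ne0$ be in its kernel and put $c=\rho_t\rho_0^{-1}=[\sigma_t,\rho_0]\in[R,S]$. Since $\rho_0\in X$ fixes $w_j$, we get $cw_j=\rho_tw_j=w_j+x_tw_j=w_j$. Since $\varphi(c)=t\ne0$, we have $c\in R\setminus X$, so $c\notin H$ by Lemma~\ref{lem:J}(iii).
\end{proof}

\begin{remark}
The group induced by $R$ on $U$ is exactly \eqref{eq:model}. By Lemma~\ref{lem:J}(ii), $B/J$ is spanned by $1$ and the image of the additive map $t\mapsto x_t+J$, so $\dim B/J\le m+1$; and $\psi$ maps $B/J$ onto an algebra of dimension $m+1$. So $\dim U=m+1$. Each $r\in R$ acts on $U$ as $\rho_{\varphi(r)}$, and $t\mapsto(u+W\mapsto x_tu)$ is an additive map $T\to\operatorname{Hom}(U/W,W)$, injective by Lemma~\ref{lem:J}(iii), between groups of order $3^m$.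
\end{remark}

\subsection{Maximal subgroups of $K$ containing $X$}

It remains to verify condition (a) for $Y=[R,S]$. This is the purpose of $S$: in the group $AR$ alone, the subgroups $AR'$ with $X\le R'$ and $|R:R'|=3$ are maximal of index $3$ and intersect in $AX$, so they would remove $R\setminus X$ cheaply. Since $K$ is not nilpotent, it also has maximal subgroups that do not contain $A$. We show that only one of them contains $X$.

\begin{lemma}\label{lem:a}
Every maximal subgroup $M$ of $K$ with $X\le M$ contains $[R,S]$.
\end{lemma}

\begin{proof}
If $A\le M$, then $M/A$ is maximal in the $3$-group $K/A$, so $M\ge[K,K]\ge[R,S]$ by (F2). Suppose $A\not\le M$, so $MA=K$.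

\emph{Step 1: $Z\le M$.} Otherwise $MZ=K$ and $|K:M|=2$. Then $M\cap A$ has index $2$ in $A$ and contains all squares of elements of $A$. But $-1$ is the square of an element of order $4$ of $Q_0$, so $Z\le M$ after all.

\emph{Step 2: $M=Z\times a^{-1}(RS)a$ for some $a\in A$.} The subgroup $(M\cap A)/Z$ of $A/Z$ is normalized by $M$, and by $A$ because $A/Z$ is abelian; so it is normalized by $K$. It is proper, hence trivial by Lemma~\ref{lem:structure}(iii). Thus $M\cap A=Z$ and $M/Z\cong MA/A=K/A$ has order $|RS|$. As $Z$ is central, $M=Z\times P$, where $P$ is a Sylow $3$-subgroup of $M$ and of $K$. By Sylow's theorem $P=g^{-1}(RS)g$ with $g\in K=(RS)A$; writing $g=ya$ with $y\in RS$, $a\in A$ gives $P=a^{-1}(RS)a$.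

\emph{Step 3: $a\in Z$.} The $3$-subgroup $X$ of $M$ lies in the normal Sylow subgroup $P$. So for $r\in X$ we have $ara^{-1}\in RS$, and then $[a,r]\in RS\cap A=1$. Thus $aZ\in\bigoplus_tN_t$ is fixed by $X$. An element $\rho^b\in R$ preserves each $N_t$ and acts on it as $\rho_t^{b_t}$, which fixes no nonzero element if $b_t\ne0$ (Lemma~\ref{lem:Q}). For each $t$ there is $\rho^b\in X$ with $b_t\neq0$: take $\rho_0$ for $t=0$, and $\rho_t\rho_{-t}$ for $t\ne0$, noting $t\ne-t$. Hence every component of $aZ$ vanishes, and $a\in Z$.

Therefore $M=Z\times RS\ge[R,S]$.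
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $G$, $V$, $H$ as above. The structural claims and $|G|\le|V|^2$ are in Lemmas~\ref{lem:structure} and~\ref{lem:closed}. Since $X\le H$, Lemmas~\ref{lem:a} and~\ref{lem:b} give conditions (a) and (b) of Proposition~\ref{prop:count} with $Y=[R,S]$ and $d=m-1$. So every family for $H$ costs at least $|V|^{m+1}\ge|G:H|^{(m+1)/2}$. Given $\gamma$, choose $m$ with $(m+1)/2>\gamma$; as $|G:H|>1$, no family for $H$ has cost at most $|G:H|^\gamma$.
\end{proof}

\section{The bound $|G:H|^3$ when $G/F(G)$ is nilpotent}\label{sec:upper}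

Let $F=F(G)$ and assume that $G/F$ is nilpotent; then $G$ is solvable. The plan is to sort the maximal subgroups containing $H$ by the chief factor $V$ that they complement, to cut out the intersection of those belonging to $V$ by $n+2$ of them, and to show that this intersection contributes $|V|^n$ to $|G:H|$ with $n\ge1$. The external input is the following.

\begin{theorem}[Halasi--Podoski \cite{HP}]\label{thm:HP}
Let $U$ be a finite vector space over a finite field and $L\le GL(U)$ with $\gcd(|L|,|U|)=1$. Then there are $u_1,u_2\in U$ with $C_L(u_1)\cap C_L(u_2)=1$.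
\end{theorem}

\subsection{Maximal subgroups as zero sets of cocycles}

A general $G$ may have many chief factors isomorphic to one module $V$, and the maximal subgroups complementing them are no longer stabilizers of points of a single affine space. Cocycles give the substitute: they describe all these subgroups at once and form a vector space.

Let $V$ be an irreducible $G$-module isomorphic to a noncentral chief factor of $G$, written additively, of characteristic $p$. Put $C=C_G(V)$ and $K=G/C$. By (F3), $F\le C$, so $K$ is nilpotent; by (F4), $O_p(K)=1$; hence
\begin{equation}\label{eq:coprime}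
p\nmid|K|.
\end{equation}
Let $E=\operatorname{End}_G(V)$, a finite division ring by Schur's lemma and so a field. A \emph{cocycle} is a map $\delta\colon G\to V$ with $\delta(gh)=\delta(g)+g\delta(h)$. Then $\delta(1)=0$, and the \emph{zero set} $\{g:\delta(g)=0\}$ is a subgroup, since $g*y=gy+\delta(g)$ is an action of $G$ on the set $V$ and the zero set is the stabilizer of $0$. For $v\in V$ the \emph{inner} cocycle $b_v(g)=gv-v$ has zero set $C_G(v)\ge C$. Cocycles form an $E$-space under $(e\delta)(g)=e(\delta(g))$, and the inner ones form a subspace because $eb_v=b_{ev}$ and $b_v+b_w=b_{v+w}$. The restriction of $\delta$ to $C$ is a homomorphism, and for $c\in C$, $g\in G$,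
\begin{equation}\label{eq:equivariant}
\delta(gcg^{-1})=\delta(g)+g\delta(c)+g\delta(g^{-1})=g\delta(c),
\end{equation}
since $\delta(g)+g\delta(g^{-1})=\delta(1)=0$. So if $N\le C$ is normal in $G$, then $\delta(N)$ is a submodule, that is, $0$ or $V$.

For an affine group $V\rtimes K$, the map $\delta_1(g)=g(0)$ is a cocycle that does not vanish on $C=V$, so it is not inner, and $(\delta_1+b_u)(g)=g(u)-u$. The zero set of $\delta_1+b_u$ is the point stabilizer $G_u$. This is the picture to keep in mind.

\begin{lemma}\label{lem:noninner}
Let $\delta\colon G\to V$ be a cocycle that is not inner. Then its zero set $M$ is a maximal subgroup of index $|V|$, and $\delta(F)=V$.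
\end{lemma}

\begin{proof}
Suppose first that $\delta(C)=0$. Then $\delta(gc)=\delta(g)$ for $c\in C$, so $\delta$ is a cocycle on $K$. Summing $\delta(gh)=\delta(g)+g\delta(h)$ over $h\in K$ gives $s=|K|\delta(g)+gs$ with $s=\sum_{h\in K}\delta(h)$. By \eqref{eq:coprime}, $\delta=b_v$ with $v=-|K|^{-1}s$, contrary to assumption. So $\delta(C)=V$.

In the action $g*y=gy+\delta(g)$, the subgroup $C$ acts by all translations, hence transitively; so $|G:M|=|V|$ and $G=MC$. Let $M<L\le G$. By (F1), $L=M(L\cap C)$, so $\delta(L\cap C)\ne0$. This subgroup of $V$ is invariant under $M$ by \eqref{eq:equivariant} and under $C$, hence under $G$; so it equals $V$. Then $L$ is transitive and contains the stabilizer $M$, so $L=G$. Thus $M$ is maximal.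

By \eqref{eq:equivariant}, $N=\ker\delta|_C$ is normal in $G$ and $C/N\cong V$ as $G$-modules. If $\delta(F)=0$, then $F\le N$, so $C/N$ is a chief factor of the nilpotent group $G/F$ and is central by (F3); but $V$ is noncentral. So $\delta(F)\neq0$, and $\delta(F)=V$.
\end{proof}

\begin{lemma}\label{lem:type}
Let $M$ be a maximal subgroup of $G$ that is not normal. Then there are a noncentral chief factor $V$ of $G$ and a non-inner cocycle $G\to V$ with zero set $M$.
\end{lemma}

\begin{proof}
Let $N$ be the largest normal subgroup of $G$ contained in $M$, and let $V=L/N$ be minimal normal in $G/N$; it is abelian. Then $L\not\le M$, so $ML=G$. The subgroup $M\cap L\ge N$ is normalized by $M$, and by $L$ because $L/N$ is abelian; so it is normal in $G$, and $M\cap L=N$. Thus $G/N=V\rtimes(M/N)$. If $V$ were central, $M/N$ would be normal in $G/N$; so $V$ is noncentral. Write $gN=\delta(g)\mu(g)$ with $\delta(g)\in V$, $\mu(g)\in M/N$. Then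
\[
ghN=\delta(g)\cdot\mu(g)\delta(h)\mu(g)^{-1}\cdot\mu(g)\mu(h),
\]
and $\mu(g)$ acts on the abelian group $V$ as $g$ does. So $\delta$ is a cocycle, with zero set $M$. Inner cocycles vanish on $C_G(V)\ge L$, whereas $\delta(L)=V$; so $\delta$ is not inner.
\end{proof}

\subsection{The contribution of one module}

Let $H\le G$, and let $V,C,K,E$ be as above. Let $\mathcal D$ be the $E$-space of cocycles $G\to V$ vanishing on $H$, and put $U=C_V(H)$. The inner elements of $\mathcal D$ are the $b_u$ with $u\in U$; they form a subspace $\mathcal D_0$. Let $n=\dim_E\mathcal D/\mathcal D_0$ and assume $n\ge1$. Let $H_V$ be the common zero set of the non-inner elements of $\mathcal D$; by Lemma~\ref{lem:noninner} it is an intersection of maximal subgroups containing $H$.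

\begin{proposition}\label{prop:oneV}
\begin{itemize}
\item[(i)] $H_V$ is the intersection of at most $n+2$ maximal subgroups of index $|V|$.
\item[(ii)] $F\cap H_V$ is normal in $G$, and $F/(F\cap H_V)\cong V^n$ as $G$-modules.
\end{itemize}
\end{proposition}

\begin{proof}
Choose $\delta_1,\dots,\delta_n\in\mathcal D$ forming a basis modulo $\mathcal D_0$; no nontrivial $E$-combination of them is inner. Each $b_u\in\mathcal D_0$ is the difference $(\delta_1+b_u)-\delta_1$ of two non-inner elements, so $H_V$ is the common zero set of all of $\mathcal D$:
\begin{equation}\label{eq:HV}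
H_V=\{g:\delta_1(g)=\dots=\delta_n(g)=0\}\cap C_G(U).
\end{equation}

(i) The first set in \eqref{eq:HV} is the intersection of $n$ maximal subgroups of index $|V|$. The difficulty is to obtain $C_G(U)$ from two vectors. Theorem~\ref{thm:HP} does not apply to $K$ directly, because $K$ need not preserve $U$; we apply it to a normalizer and then use nilpotency. Let $X=C_K(U)$. It contains the image of $H$ in $K$, so $U\le C_V(X)\le C_V(H)=U$, and $U=C_V(X)$. Hence $N_K(X)$ preserves $U$, and the kernel of its action on $U$ is $N_K(X)\cap C_K(U)=X$. By \eqref{eq:coprime} and Theorem~\ref{thm:HP} applied to $N_K(X)/X\le GL(U)$, there are $u_1,u_2\in U$ such that $P=C_K(u_1)\cap C_K(u_2)$ satisfies $P\cap N_K(X)=X$. (If $U=0$, take $u_1=u_2=0$.) Now $X\le P$, $N_P(X)=X$, and $P$ is nilpotent, so $P=X$ by (F2). Taking preimages in $G$ gives $C_G(u_1)\cap C_G(u_2)=C_G(U)$. On the zero set of $\delta_1$, the cocycle $\delta_1+b_{u_j}$ vanishes exactly where $b_{u_j}$ does. So by \eqref{eq:HV}, $H_V$ is the common zero set of the non-inner cocycles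
\[
\delta_1,\ \dots,\ \delta_n,\ \delta_1+b_{u_1},\ \delta_1+b_{u_2},
\]
and Lemma~\ref{lem:noninner} gives (i).

(ii) Since $F\le C\le C_G(U)$, \eqref{eq:HV} shows that $F\cap H_V$ is the kernel of the homomorphism $(\delta_1,\dots,\delta_n)\colon F\to V^n$, which is $G$-equivariant by \eqref{eq:equivariant}. So the kernel is normal in $G$ and the image $W$ is a submodule. Suppose $W\ne V^n$. The module $V^n$ is semisimple with all composition factors isomorphic to $V$, so $V^n/W$ has a quotient isomorphic to $V$. This gives a nonzero homomorphism $V^n\to V$ vanishing on $W$, and it has the form $(v_i)\mapsto\sum_ie_iv_i$ with $e_i\in E$ not all zero. Then the non-inner cocycle $\sum_ie_i\delta_i$ vanishes on $F$, contradicting Lemma~\ref{lem:noninner}.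
\end{proof}

\subsection{Assembling the family}

\begin{proof}[Proof of the first statement of Theorem~\ref{thm:B}]
Let $H$ be an intersection of maximal subgroups of $G$. Let $H_c$ be the intersection of the normal maximal subgroups containing $H$ (and $H_c=G$ if there are none). Let $V_1,\dots,V_l$ represent the isomorphism classes of noncentral chief factors $V$ for which some non-inner cocycle $G\to V$ vanishes on $H$, and let $n_i\ge1$ be the number $n$ for $V_i$. By Lemma~\ref{lem:type}, every maximal subgroup containing $H$ contains $H_c$ or some $H_{V_i}$, and all these subgroups contain $H$. Hence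
\[
H=H_c\cap H_{V_1}\cap\dots\cap H_{V_l}.
\]
By Lemma~\ref{lem:normal} and Proposition~\ref{prop:oneV}(i), the union of the families for $H_c,H_{V_1},\dots,H_{V_l}$ is a family for $H$, and since $n_i+2\le3n_i$ its cost is at most
\begin{equation}\label{eq:cost}
|G:H_c|\prod_i|V_i|^{n_i+2}\le\Bigl(|G:H_c|\prod_i|V_i|^{n_i}\Bigr)^3 .
\end{equation}

It remains to bound $|G:H|$ from below. The contributions of the different modules must be shown to multiply, and this is visible inside $F$. The subgroup $N=F\cap H$ is the intersection of $F\cap H_c$ and the $F\cap H_{V_i}$, all normal in $G$, so $N\trianglelefteq G$. Consider the chief factors of $G$ between $N$ and $F$, using (F5). A chief series through $F\cap H_{V_i}$ shows, by Proposition~\ref{prop:oneV}(ii), that $V_i$ occurs at least $n_i$ times. The group $F/(F\cap H_c)\cong FH_c/H_c$ lies in the abelian group $G/H_c$, so $G$ acts trivially on it; a chief series through $F\cap H_c$ shows that the central factors have orders with product at least $|F:F\cap H_c|$. The $V_i$ are noncentral and pairwise nonisomorphic, so no factor is counted twice: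
\[
|F:F\cap H|\ge|F:F\cap H_c|\prod_i|V_i|^{n_i}.
\]
Also $|G:FH|\ge|G:FH_c|$ because $H\le H_c$. Since $|G:L|=|G:FL|\,|F:F\cap L|$ for every $L\le G$, multiplying the two inequalities gives
\[
|G:H|\ge|G:H_c|\prod_i|V_i|^{n_i},
\]
and \eqref{eq:cost} is at most $|G:H|^3$.
\end{proof}

\begin{remark}
Nilpotency of $G/F$ enters three times: it gives the coprimality \eqref{eq:coprime}, needed for Lemma~\ref{lem:noninner} and Theorem~\ref{thm:HP}; it gives the normalizer condition in $K$; and it forces non-inner cocycles to be nonzero on $F$. In the groups of Section~\ref{sec:three} coprimality fails, and with it the reduction to two vectors: by Lemma~\ref{lem:b}, no $m-1$ vectors of $U$ have common stabilizer $C_K(U)$ in $K$. The only loss in \eqref{eq:cost} is $n_i+2\le3n_i$, with equality for $n_i=1$; the three point stabilizers of Proposition~\ref{prop:three} show that this loss cannot be avoided.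
\end{remark}

\begin{thebibliography}{9}

\bibitem{HP}
Z.~Halasi and K.~Podoski, \emph{Every coprime linear group admits a base of size two}, Trans. AMS \textbf{368} (2016), 5857--5887.

\bibitem{problem}
\emph{Intersections of Maximal Subgroups in Finite Solvable Groups},
\texttt{https://site-1836811.\allowbreak mozfiles.com/\allowbreak files/\allowbreak 1836811/\allowbreak Intersections\_of\_\allowbreak Maximal\_\allowbreak Subgroups\_\allowbreak in\_\allowbreak Finite\_\allowbreak Solvable\_\allowbreak Groups.pdf}.

\end{thebibliography}
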